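# Balanced connected partitions of weighted graphs

## 1. A four-cycle with two roots

Take the cycle with vertices $v_1,x,y,v_2$ in this cyclic order, so the edges are $v_1x,\ xy,\ yv_2,\ v_2v_1$. Give the vertices the weights
$$p(v_1)=1,\qquad p(x)=-2,\qquad p(y)=-1,\qquad p(v_2)=2 .$$
The total is $0$. We want to split the vertex set into a part $V_1$ containing $v_1$ and a part $V_2$ containing $v_2$, each inducing a connected subgraph, with both parts of weight as close to $0$ as possible.

If connectedness did not matter, we would take $V_1=\{v_1,y\}$ and $V_2=\{v_2,x\}$, and both weights would be $0$. But neither set is connected. The connected choices are exactly three: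

| $V_1$ | $p(V_1)$ | $p(V_2)$ | $\lvert p(V_1)\rvert+\lvert p(V_2)\rvert$ |
|---|---|---|---|
| $\{v_1\}$ | $1$ | $-1$ | $2$ |
| $\{v_1,x\}$ | $-1$ | $1$ | $2$ |
| $\{v_1,x,y\}$ | $-2$ | $2$ | $4$ |

So connectedness has a price, here $2$, which is the largest absolute weight in the graph. Going down the table, $V_1$ swallows one vertex at a time, and $p(V_1)$ moves from $1\ge0$ to $-2\le 0$. It jumps over $0$ when $x$ changes sides. If half of $x$ could sit in each part, both parts would weigh exactly $0$. Keep this picture in mind.

For general graphs we fix notation. Let $G$ be a finite graph with vertex weights $p:V(G)\to\mathbb R$. For a vertex set or subgraph $H$ put $p(H)=\sum_{v\in V(H)}p(v)$, and write $w(v)=|p(v)|$. A graph is *$k$-connected* if it has more than $k$ vertices and stays connected after deleting any fewer than $k$ vertices. The following statement is from the source "Balanced Partitions of Weighted Graphs: Overview and a Topological Approach" (https://github.com/hdavis2100/Research-On-Balanced-Partitions).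

**Conjecture.** Suppose $G$ is a weighted $k$-connected graph on $n$ vertices with $p(G)=0$, and let $v_1,\dots,v_k$ be distinct vertices such that $p(v_i)$ has the same sign for all $i$. Then there is a partition $\{V_1,\dots,V_k\}$ of $V(G)$ with $v_i\in V_i$, every induced subgraph $G_i=G[V_i]$ connected, and
$$|p(G_1)|+\dots+|p(G_k)|\le (k-1)\max_{v\in V(G)}w(v).$$

The source says that this is known for $k=2,3$. It also quotes the theorem of Lovász and Győri (1978): in a $k$-connected graph on $n$ vertices, for any distinct $v_1,\dots,v_k$ and positive integers $n_1+\dots+n_k=n$, there is a partition with $v_i\in V_i$, $|V_i|=n_i$ and each $G[V_i]$ connected.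

We shall prove the conjecture for all $k$, with a better constant. First, two small cases by hand.

For $k=1$ there is one part, of weight $p(G)=0$.

For $k=2$ the sweep in the table always works. Recall that a $2$-connected graph with two chosen vertices $v_1,v_2$ has an *st-ordering*: an ordering $u_1=v_1,u_2,\dots,u_n=v_2$ in which every $u_j$ with $1<j<n$ has both an earlier and a later neighbor. Consequently, for $1\le j\le n-1$, the initial segment $\{u_1,\dots,u_j\}$ and its complement are both connected. Put $s_j=p(\{u_1,\dots,u_j\})$ and suppose $p(v_1),p(v_2)\ge0$. Then $s_1=p(v_1)\ge0$ and $s_{n-1}=-p(v_2)\le0$, with $n-1\ge2$. Let $j+1\ge2$ be the least index $\geq 2$ with $s_{j+1}\le0$. Then $s_j\ge0$, so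
$$|s_j|+|s_{j+1}|=s_j-s_{j+1}=|p(u_{j+1})| .$$
One of $|s_j|,|s_{j+1}|$ is therefore at most $\frac12|p(u_{j+1})|$. For that segment $V_1$ we have $|p(V_1)|+|p(V_2)|=2|p(V_1)|\le|p(u_{j+1})|$. The vertex $u_{j+1}$ is not a root, so only non-root weights enter the bound.

For $k=3$ on $K_4$ with three roots of weight $\frac13$ and a fourth vertex of weight $-1$, the fourth vertex must join some root. The part weights are $-\frac23,\frac13,\frac13$, with sum of absolute values $\frac43$. The conjecture allows $2$. The true constant will turn out to be exactly $\frac43$ here.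

## 2. The constant $2m(k-m)/k$ and why nothing smaller is possible

Write $[k]=\{1,\dots,k\}$, let $R=\{v_1,\dots,v_k\}$ be the set of roots, $X=V(G)\setminus R$, and $N=|X|=n-k\ge1$. Put
$$w_X=\max_{x\in X}|p(x)|,\qquad m=\min(N,\lfloor k/2\rfloor),\qquad c_{k,n}=\frac{2m(k-m)}k .$$

**Theorem 1.** Let $G$ be $k$-connected ($k\ge1$), $p:V(G)\to\mathbb R$ with $p(G)=0$, and $v_1,\dots,v_k$ distinct vertices with $p(v_i)\ge0$ for all $i$, or $p(v_i)\le0$ for all $i$. Then there is a partition $V_1,\dots,V_k$ of $V(G)$ with $v_i\in V_i$, $G[V_i]$ connected, and
$$\sum_{i=1}^k|p(V_i)|\le c_{k,n}\,w_X,\qquad\text{and, if }w_X>0,\quad |p(V_i)|<w_X\text{ for every }i.$$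

This implies the conjecture. Indeed $m(k-m)\le k^2/4$, so for $k\ge2$ we have $c_{k,n}\le k/2\le k-1$. For $k=1$ we have $m=0$ and $c_{1,n}=0$. And $w_X\le\max_v w(v)$.

**Theorem 2 (sharpness on every graph).** Let $k\ge2$, let $G$ be any $k$-connected graph on $n$ vertices and $v_1,\dots,v_k$ any distinct vertices. There is $p$ with $p(G)=0$, all $p(v_i)>0$ and $\max_{v\in V(G)}|p(v)|=w_X=1$, such that $\sum_i|p(V_i)|\ge c_{k,n}$ for every partition with $v_i\in V_i$ (connected or not). In particular, the best constant depending only on $k$ is $2\lfloor k/2\rfloor\lceil k/2\rceil/k$.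

**Proof of Theorem 2.** We imitate the $K_4$ example. Since $k\ge2$ and $N\ge1$, we have $1\le m\le N$ and $m\le k/2$. Put $p(v_i)=m/k$ for all $i$, $p=-1$ on $m$ vertices of $X$, and $p=0$ on the rest. Then $p(G)=0$, and $\max_v|p(v)|=w_X=1$ since $m/k\le\frac12$. For any partition with $v_i\in V_i$ we have $p(V_i)=\frac mk-a_i$ with integers $a_i\ge0$ and $\sum_ia_i=m$. At most $m$ of the $a_i$ are nonzero, so at least $k-m$ parts have weight exactly $\frac mk$. Because $\sum_ip(V_i)=0$, the positive and negative parts of the sum are equal, and with $y^+=\max(y,0)$ we get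
$$\sum_i|p(V_i)|=2\sum_ip(V_i)^+\ge2(k-m)\frac mk=c_{k,n}.$$
For the last sentence, $m\mapsto m(k-m)$ increases on $[0,k/2]$, so $c_{k,n}\le2\lfloor k/2\rfloor\lceil k/2\rceil/k$ always, and by Theorem 1 this number works for all $n$. If $n\ge k+\lfloor k/2\rfloor$ (take a complete graph, say), then $m=\lfloor k/2\rfloor$ and equality holds, so nothing smaller works. $\blacksquare$

The sign hypothesis cannot simply be dropped from the conjecture: for even $k$ give half of the roots weight $+1$, half $-1$, and all other vertices $0$. Every partition then has $\sum_i|p(V_i)|=k>k-1$.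

Two more statements will be proved in Section 9 once Theorem 1 is available.

**Corollary 3 (arbitrary targets).** Let $G$ be $k$-connected, $p:V(G)\to\mathbb R$ arbitrary, $t_i\in\mathbb R$ with $\sum_it_i=p(G)$, and $p(v_i)\ge t_i$ for all $i$ (or $\le$ for all $i$). Then there is a partition with $v_i\in V_i$, $G[V_i]$ connected, $\sum_i|p(V_i)-t_i|\le c_{k,n}w_X$, and $|p(V_i)-t_i|<w_X$ for all $i$ if $w_X>0$.

**Theorem 4 (converse).** Let $G$ be a graph with $n\ge k+1$ vertices. Then $G$ is $k$-connected if and only if for all distinct $v_1,\dots,v_k$ and all $p$ with $p(G)=0$, $p(v_i)\ge0$ for all $i$ and $w_X>0$, there is a partition with $v_i\in V_i$, $G[V_i]$ connected, and $|p(V_i)|<w_X$ for all $i$.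

## 3. Cutting off one part at a time, on a wheel

For $k\ge3$ a sensible first attempt is induction on $k$: find a connected $V_k\ni v_k$ of weight near $0$, delete it, and continue in $G-V_k$ with $k-1$ roots. Here is where it stops. Let $G$ be the wheel with hub $h$ and rim $r_1r_2r_3r_4r_5r_6$. It is $3$-connected: delete at most two vertices. If the hub survives, it joins everything. If it is deleted, at most one rim vertex is gone too, and the rest of the rim is connected. Let the roots be $v_1=r_1$, $v_2=r_2$, $v_3=h$, with
$$p(h)=2,\quad p(r_1)=p(r_2)=1,\quad p(r_3)=p(r_4)=p(r_5)=p(r_6)=-1 .$$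
The set $V_3=\{h,r_3,r_6\}$ is connected and has weight exactly $0$. But $G-V_3$ has components $\{r_1,r_2\}$ and $\{r_4,r_5\}$, and the vertices $r_4,r_5$ can no longer reach any root. By contrast $V_3=\{h,r_4,r_5\}$ also has weight $0$ and leaves the path $r_6r_1r_2r_3$, which splits perfectly into $\{r_6,r_1\}$ and $\{r_2,r_3\}$. Nothing in the cutting-off step distinguishes the two choices. The weight of one part says nothing about the connectivity of what remains, and the induction needs $G-V_k$ to be $(k-1)$-connected, or at least usable.

So all $k$ parts should be handled at once. The sweep for $k=2$ suggests how. At the moment when $p(V_1)$ crosses $0$, one vertex is split between two parts and all other vertices are fixed. Each side of the split vertex has an anchor among the fixed vertices, so either way of un-splitting it leaves connected parts. For larger $k$ we allow many vertices to be split among many parts at once, under one rule: *a split vertex may only be anchored at vertices that are not themselves split.* These configurations form a space. For $k=2$ we need this space to be path-connected, so that the intermediate value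 theorem applies. For general $k$ we need it to have no holes up to dimension $k-2$, so that Brouwer's theorem applies. We then obtain a split configuration with all parts of weight exactly $0$, and it remains to un-split cheaply.

## 4. Tools from topology, graph theory and polyhedra

A space $Y$ is *$r$-connected* if it is nonempty and every continuous map $S^q\to Y$ with $0\le q\le r$ extends to the ball bounded by $S^q$. Thus $(-1)$-connected means nonempty, $0$-connected means nonempty and path-connected, and for $r\le-2$ there is no condition. Contractible spaces are $r$-connected for all $r$, and $r$-connected implies $r'$-connected for $r'\le r$.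

$\Delta(S)$ denotes the simplex with vertex set $S$; its points are the probability vectors on $S$. For a finite set $X$ and finite sets $E_x$ ($x\in X$), the product $\prod_x\Delta(E_x)$ is a polytope whose faces are the products $\prod_x\Delta(S_x)$ with $\emptyset\ne S_x\subset E_x$. A set of such faces that is closed under taking faces forms a polytopal complex.

The *nerve* of an indexed family $(K_j)_{j\in J}$ of subcomplexes is the simplicial complex on $J$ whose simplices are the finite nonempty $\sigma\subset J$ with $\bigcap_{j\in\sigma}K_j\ne\emptyset$. For example, the three edges of a triangle's boundary, viewed as subcomplexes, meet pairwise in points and have no common point. Their nerve is again the boundary of a triangle.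

We use the following standard facts.

* **Nerve lemma** (Björner, *Topological methods*, Handbook of Combinatorics, 1995, Thm 10.6(ii)). If a complex $K$ is a finite union of subcomplexes such that every nonempty intersection of $t$ of them is $(r-t+1)$-connected, then $K$ is $r$-connected if and only if the nerve is $r$-connected. It is stated for simplicial complexes; for polytopal complexes pass to the barycentric subdivision, in which subcomplexes remain subcomplexes.
* **Joins** (Milnor). The join of $d$ nonempty discrete sets is $(d-2)$-connected. For $d=2$ this says that a complete bipartite graph is connected.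
* **Fan lemma** (Dirac/Menger). In a $k$-connected graph, if $R$ is a set of $k$ vertices and $x\notin R$, there are $k$ paths from $x$ to the $k$ vertices of $R$, pairwise sharing only $x$, each meeting $R$ only in its endpoint.
* **Brouwer's theorem.** Every continuous self-map of a simplex has a fixed point.
* **Integrality** (Hoffman–Kruskal). If $M$ is totally unimodular (every square submatrix has determinant $0$ or $\pm1$) and $b,l,u$ are integral, then every vertex of the bounded polyhedron $\{z: Mz=b,\ l\le z\le u\}$ is integral.

We apply the last fact to matrices with entries $0,\pm1$ in which each column has at most one $+1$ and at most one $-1$. Such a matrix is totally unimodular, by induction on the size of a square submatrix. If some column of the submatrix is zero, the determinant is $0$. If some column has exactly one nonzero entry, expand along it. Otherwise every column contains one $+1$ and one $-1$, so the rows sum to zero and the determinant is $0$.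

## 5. The tree complex of a rooted digraph

**Definition (rooted digraph).** A *rooted digraph* $D$ has a root $a$, a finite set $X$ of non-root vertices, and for each $x\in X$ a finite set $E_x$ of arcs with head $x$; each arc $e\in E_x$ has a tail $t(e)\in(X\setminus\{x\})\cup\{a\}$. Parallel arcs are allowed. For $k\ge1$, $D$ is *$k$-good* if for each $x\in X$ there are $k$ directed paths from $a$ to $x$ that pairwise share no arc and no vertex except $a$ and $x$.

For the four-cycle of Section 1, merge both roots into $a$. The arcs are $\alpha:a\to x$ (from the edge $v_1x$), $\beta:a\to y$ (from $v_2y$), $\xi:x\to y$ and $\eta:y\to x$. So $E_x=\{\alpha,\eta\}$ and $E_y=\{\beta,\xi\}$. It is $2$-good: to $x$ go the path $\alpha$ and the path $\beta,\eta$; symmetrically for $y$.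

**Definition (tree complex).** For $S=(S_x)_{x\in X}$ with $\emptyset\ne S_x\subset E_x$, call $x$ *moving* if it lies in $M(S)=\{x:|S_x|\ge2\}$. The *tree complex* $\mathcal T(D)\subset\prod_{x\in X}\Delta(E_x)$ is the union of the cells $\prod_x\Delta(S_x)$ over all $S$ satisfying the following conditions.

* (C1) For all $x$ and all $e\in S_x$: $t(e)\notin M(S)$.
* (C2) For $x\notin M(S)$, following the unique arcs backwards ($x$, its tail, the tail's tail, and so on; by (C1) these are all non-moving or $a$) one reaches $a$.

If $X=\emptyset$, $\mathcal T(D)$ is a point. The vertices of $\mathcal T(D)$, where nothing moves, are exactly the spanning trees of $D$ directed away from $a$. Condition (C1) is the anchoring rule of Section 3.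

In the four-cycle example, $\Delta(E_x)\times\Delta(E_y)$ is a square. Its corners $(\alpha,\xi),(\alpha,\beta),(\eta,\beta)$ are trees, while $(\eta,\xi)$ violates (C2), since it is the cycle $x\to y\to x$. The edge with $S_x=\{\alpha\}$, $S_y=\{\beta,\xi\}$ is allowed, and so is $S_x=\{\alpha,\eta\}$, $S_y=\{\beta\}$. The other two edges contain the forbidden corner, and the whole square violates (C1). So $\mathcal T(D)$ is a path
$$(\alpha,\xi)\;-\;(\alpha,\beta)\;-\;(\eta,\beta),$$
and reading off which root each of $x,y$ hangs from, its three vertices are the three partitions in the table: $V_1=\{v_1,x,y\}$, $\{v_1,x\}$, $\{v_1\}$. The tree complex is the sweep.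

**The family of cells is closed under faces.** This makes $\mathcal T(D)$ a subcomplex. Let $S$ satisfy (C1) and (C2), and let $\emptyset\ne S'_x\subset S_x$ for all $x$. Then $M(S')\subset M(S)$, so (C1) holds for $S'$. For (C2), let $x\notin M(S')$. If $x\notin M(S)$, its backward sequence runs through vertices not moving in $S$, whose arc sets are unchanged, so it still reaches $a$. If $x\in M(S)\setminus M(S')$, its one remaining arc lies in $S_x$, so by (C1) for $S$ the tail is $a$ or a vertex not moving in $S$, and from there $a$ is reached.

## 6. Connectivity of the tree complex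

**Lemma A.** If $D$ is $k$-good, $k\ge1$, then $\mathcal T(D)$ is $(k-2)$-connected.

**Proof.** Fix $k$ and use induction on $|X|$ over all $k$-good $D$. If $X=\emptyset$, $\mathcal T(D)$ is a point. Let $|X|\ge1$.

**Step 1: a cover.** The purpose is to write $\mathcal T(D)$ as a union of pieces that are tree complexes of smaller digraphs. For $u\in X$ let $F_u$ be the set of arcs from $a$ to $u$, and let $U=\{u:F_u\ne\emptyset\}$. Since $k\ge1$ there is a path from $a$ to some vertex, so $U\neq\emptyset$. For an arc $e\in F_u$ let $A_e$ be the subcomplex of those cells of $\mathcal T(D)$ with $S_u=\{e\}$; this condition passes to faces. For a nonempty set $\sigma$ of arcs leaving $a$ put $A_\sigma=\bigcap_{e\in\sigma}A_e$. If two arcs of $\sigma$ have the same head, then $A_\sigma=\emptyset$.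

**Step 2: the intersections $A_\sigma$.** We show that if the arcs in $\sigma$ have distinct heads, $A_\sigma$ is $(k-2)$-connected. Let $H$ be the set of heads. Let $D/\sigma$ be the rooted digraph with root $a$, non-root set $X\setminus H$, and arc sets $E_x$ ($x\in X\setminus H$), where every tail in $H$ is replaced by $a$.

First, $A_\sigma\cong\mathcal T(D/\sigma)$, by restricting $S$ to $X\setminus H$. In a cell of $A_\sigma$ every vertex of $H$ is non-moving and its only arc comes from $a$. So for arcs with head in $H$, (C1) is automatic, and (C2) holds on $H$. For $x\in X\setminus H$, an arc with tail in $H$ satisfies (C1) in $D$ because $H$ does not move, and satisfies it in $D/\sigma$ because its tail is $a$. A backward sequence entering $H$ reaches $a$ in $D$ at the next step, and in $D/\sigma$ it has already reached $a$. Hence (C1) and (C2) for $S$ in $D$ are equivalent to (C1) and (C2) for the restriction in $D/\sigma$.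

Second, $D/\sigma$ is $k$-good. Let $x\in X\setminus H$ and take $k$ paths from $a$ to $x$ in $D$ as in the definition. Replace each path that meets $H$ by its part after its last vertex in $H$; the arc leaving that last vertex now leaves $a$. The new paths avoid $H$ and use only arcs of $D/\sigma$. Their arcs and interior vertices are among the old ones, so they are still disjoint.

Since $|X\setminus H|<|X|$, the induction hypothesis says that $A_\sigma$ is $(k-2)$-connected. As $k\ge1$, it is in particular nonempty.

**Step 3: the cells not covered.** We ask which cells of $\mathcal T(D)$ lie in no $A_e$. Let $S$ be such a cell. If some vertex were non-moving, following arcs backwards from it would reach $a$ by (C2), and the last vertex $u$ before $a$ would be non-moving with $S_u=\{e\}$, $t(e)=a$. The cell would then lie in $A_e$, a contradiction. So $M(S)=X$. By (C1) no tail lies in $X$, that is, $S_x\subset F_x$ for all $x$. In particular $U=X$.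

**Step 4: the case $U\ne X$.** The aim is to apply the nerve lemma to the $A_e$ alone. By Step 3, $\mathcal T(D)=\bigcup_eA_e$. Choose $x\in X\setminus U$. The $k$ disjoint paths from $a$ to $x$ each start with an arc from $a$ to a vertex of $U$. This vertex is not $x$, so it is an interior vertex, and the $k$ first vertices are distinct. Hence $|U|\ge k$. By Steps 1 and 2, a set $\sigma$ of arcs leaving $a$ is a simplex of the nerve exactly when its heads are distinct. So the nerve is the join of the discrete sets $F_u$, $u\in U$, which is $(|U|-2)$-connected, hence $(k-2)$-connected. Every nonempty intersection of $t\ge1$ of the pieces is $(k-2)$-connected, hence $(k-2-t+1)$-connected. The nerve lemma with $r=k-2$ shows that $\mathcal T(D)$ is $(k-2)$-connected.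

**Step 5: the case $U=X$.** The purpose is to add one more piece for the cells found in Step 3. Let $B=\prod_{x\in X}\Delta(F_x)$. All its tails are $a$, so (C1) and (C2) hold and $B$, with its faces, is a subcomplex of $\mathcal T(D)$. By Step 3, $\mathcal T(D)=B\cup\bigcup_eA_e$. If $\sigma$ has distinct heads, with head set $H$, then $B\cap A_\sigma\cong\prod_{x\notin H}\Delta(F_x)$ is a product of simplices (a point if $H=X$), so it is nonempty and contractible. So is $B$. Therefore, whenever $\sigma$ is a simplex of the nerve of $\{A_e\}\cup\{B\}$ not containing $B$, adding $B$ gives a simplex again. The nerve is a cone with apex $B$, hence contractible. All nonempty intersections are $(k-2)$-connected, by Step 2 or by contractibility. The nerve lemma with $r=k-2$ gives the claim. $\blacksquare$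

In the four-cycle example $U=X$, $F_x=\{\alpha\}$, $F_y=\{\beta\}$. Here $B$ is the middle vertex $(\alpha,\beta)$ of the path, and $A_\alpha$ and $A_\beta$ are its two edges. For the five-cycle $v_1,x,z,y,v_2$ we are in the case $U=\{x,y\}\ne X$. There are four trees, one for each edge cut on the path $v_1xzyv_2$, and the tree complex is a path with three edges. It is the union of $A_\alpha$ (the two edges along which $x$ stays attached to $v_1$) and $A_\beta$ (the two edges along which $y$ stays attached to $v_2$), which meet in the edge where $z$ moves.

## 7. Split configurations with every part of weight zero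

Let $G,p,v_i$ be as in Theorem 1. Replacing $p$ by $-p$ if necessary, assume $p(v_i)\ge0$ for all $i$. Let $D$ be the rooted digraph with non-root set $X=V(G)\setminus R$, arcs $x\to y$ and $y\to x$ for every edge $xy$ of $G[X]$, and for each edge $v_ix$ with $x\in X$ an arc $a\to x$ carrying the *label* $i$. For $\emptyset\ne I\subset[k]$ let $D_I$ be obtained by keeping, among the arcs leaving $a$, only those with label in $I$. Every cell of $\mathcal T(D_J)$ is a cell of $\mathcal T(D_I)$ when $J\subset I$, so $\mathcal T(D_J)\subset\mathcal T(D_I)$; and $D_{[k]}=D$.

**Step 1: $\mathcal T(D_I)$ is $(|I|-2)$-connected.** This is where the $k$-connectivity of $G$ enters. Let $x\in X$. By the fan lemma there are paths in $G$ from $x$ to $v_1,\dots,v_k$ respectively, sharing only $x$, with interiors in $X$. Reverse those ending in $v_i$, $i\in I$, and replace $v_i$ by $a$. They become $|I|$ directed paths in $D_I$ from $a$ to $x$ with disjoint interiors. They share no arc: their first arcs have different labels, and their later arcs start at different interior vertices. So $D_I$ is $|I|$-good, and Lemma A applies.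

**Step 2: label distributions.** We record how a point of $\mathcal T(D)$ splits each vertex among the parts. Let $\mu\in\mathcal T(D)$ lie in the cell of $S$. For $x\notin M(S)$ let $\ell(x)$ be the label of the arc leaving $a$ that is reached by following arcs backwards from $x$. For $e\in S_x$ let $\ell(e)$ be the label of $e$ if $t(e)=a$, and $\ell(e)=\ell(t(e))$ otherwise; this makes sense because $t(e)$ is non-moving by (C1). Put
$$\lambda_x(\mu)=\sum_{e\in S_x}\mu_x(e)\,\mathbf e_{\ell(e)}\in\mathbb R^k .\tag{1}$$
This is a probability vector, affine in $\mu$ on the cell. It does not depend on the choice of the cell. On a face $S'\subset S$, the labels $\ell(e)$, $e\in S'_x$, are the same whether computed from $S'$ or from $S$, because the tail of $e$ is $a$ or is non-moving in $S$, where the backward sequence is unchanged. And any two cells containing $\mu$ have a common face containing $\mu$, namely the one with $S_x=\{e:\mu_x(e)>0\}$. Being affine on each of finitely many closed cells and well defined, each $\lambda_x$ is continuous on $\mathcal T(D)$. If $\mu\in\mathcal T(D_I)$, only labels in $I$ occur, so $\lambda_x(\mu)$ is supported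 on $I$.

In the four-cycle, at the midpoint of the edge from $(\alpha,\beta)$ to $(\eta,\beta)$ we have $\lambda_x=(\frac12,\frac12)$ and $\lambda_y=(0,1)$: half of $x$ hangs from $v_1$, and the other half hangs from $v_2$ through $y$.

**Step 3: every selection is connected.** We show that a split configuration may be un-split in any way at all: *if $\iota:X\to[k]$ satisfies $\lambda_{x,\iota(x)}(\mu)>0$ for all $x$, then the sets $V_i=\{v_i\}\cup\iota^{-1}(i)$ induce connected subgraphs.* Let $\mu$ lie in the cell of $S$. For each $x$ choose, by (1), an arc $e_x\in S_x$ with $\ell(e_x)=\iota(x)$. If $t(e_x)=a$, then $e_x$ has label $\iota(x)$, so $x$ is adjacent to $v_{\iota(x)}$. Otherwise $y=t(e_x)$ is a non-moving neighbor of $x$. Then $S_y$ is a single arc, whose label is $\ell(y)$, so $\lambda_y(\mu)=\mathbf e_{\ell(y)}$, which forces $\iota(y)=\ell(y)=\ell(e_x)=\iota(x)$. So $y\in V_{\iota(x)}$. Repeat from $y$: this follows the backward sequence of a non-moving vertex, which reaches $a$ by (C2). We have walked from $x$ to $v_{\iota(x)}$ inside $V_{\iota(x)}$.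

**Step 4: a map measuring the part weights.** Define $f:\mathcal T(D)\to\mathbb R^k$ by
$$f(\mu)=\sum_{i}p(v_i)\mathbf e_i+\sum_{x\in X}p(x)\lambda_x(\mu).\tag{2}$$
It is continuous, $\sum_if_i=p(G)=0$, and
$$f_j=p(v_j)\ge0\ \text{ on }\mathcal T(D_I)\text{ whenever }j\notin I .\tag{3}$$

**Step 5: $f$ has a zero.** We transport $f$ to a simplex and use Brouwer's theorem. Let $\Delta=\Delta([k])$. We first construct a continuous $\varphi:\Delta\to\mathcal T(D)$ with $\varphi(\Delta(I))\subset\mathcal T(D_I)$ for all nonempty $I\subset[k]$, by induction on $|I|$. For $|I|=1$ choose any point of $\mathcal T(D_I)$, which is $(-1)$-connected, that is, nonempty. For $|I|\ge2$ the map $\varphi$ is already defined on $\partial\Delta(I)\cong S^{|I|-2}$, with values in the sets $\mathcal T(D_J)\subset\mathcal T(D_I)$, $J\subsetneq I$. Since $\mathcal T(D_I)$ is $(|I|-2)$-connected by Step 1, $\varphi$ extends to $\Delta(I)$ with values in $\mathcal T(D_I)$.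

Put $g=f\circ\varphi$. Then $\sum_ig_i=0$. If $\theta\in\Delta$ has $\theta_i=0$, then $\theta\in\Delta(I)$ for some $I\not\ni i$, so by (3) $g_i(\theta)=p(v_i)\ge0$. With $y^+=\max(y,0)$ define
$$h_i(\theta)=\frac{\theta_i+g_i(\theta)^+}{1+\sum_jg_j(\theta)^+}.$$
The $h_i$ are nonnegative and sum to $1$, so $h$ is a continuous self-map of $\Delta$. Let $\theta$ be a fixed point and $s=\sum_jg_j(\theta)^+$. Then $\theta_i(1+s)=\theta_i+g_i(\theta)^+$, so $g_i(\theta)^+=s\,\theta_i$ for all $i$. Suppose $s>0$. For $\theta_i>0$ this gives $g_i(\theta)>0$, and at least one such $i$ exists. For $\theta_i=0$ we know $g_i(\theta)\ge0$. So $\sum_ig_i(\theta)>0$, a contradiction. Hence $s=0$, all $g_i(\theta)\le0$, and since they sum to $0$, $g(\theta)=0$. So $\mu=\varphi(\theta)$ satisfies $f(\mu)=0$.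

## 8. Rounding with controlled partial sums

We now hold probability vectors $\lambda_x=\lambda_x(\mu)$ for which all fractional part weights $f_i(\mu)$ vanish, and any selection from their supports gives connected parts. It remains to select so that the weights change little.

The first thing to try is to pick $\iota(x)$ independently with distribution $\lambda_x$ and take expectations. This already misses the target for $k=2$ and $N=4$, with all $p(x)=1$ and all $\lambda_x=(\frac12,\frac12)$. If $b$ is the number of $x$ sent to part $1$, the changes of the part weights are $b-2$ and $2-b$, and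
$$\mathbb E\big(|b-2|+|2-b|\big)=2\cdot\frac{2\cdot1+1\cdot4+0\cdot6+1\cdot4+2\cdot1}{16}=\frac32,$$
while $c_{2,n}w_X=1$. The errors accumulate. The cure is to correlate the choices so that every *partial sum* is rounded to one of the two nearest integers. In this instance the partial sums for part $1$ are $\frac12,1,\frac32,2$. Those equal to $1$ and $2$ must then be kept exactly, so one of $x_1,x_2$ and one of $x_3,x_4$ goes to part $1$, and the error is $0$. Signed, unequal weights are handled by ordering the vertices by decreasing $|p|$ and summing by parts.

**Lemma B.** Let $X$ be a set with $|X|=N\ge1$, let $\lambda_x$ $(x\in X)$ be probability vectors in $\mathbb R^k$, $p:X\to\mathbb R$, $w_X=\max|p|$, $m=\min(N,\lfloor k/2\rfloor)$. There is $\iota:X\to[k]$ with $\lambda_{x,\iota(x)}>0$ for all $x$ such that, for $Y_i=\sum_xp(x)\left(\mathbf 1[\iota(x)=i]-\lambda_{x,i}\right)$,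
$$\sum_i|Y_i|\le\frac{2m(k-m)}k\,w_X\quad\text{and, if }w_X>0,\ |Y_i|<w_X\text{ for all }i.$$

**Proof.** Order $X=\{x_1,\dots,x_N\}$ so that $q_s=|p(x_s)|$ satisfies $q_1\ge\dots\ge q_N$, and put $q_{N+1}=0$. Choose $\varepsilon_s=\pm1$ with $p(x_s)=\varepsilon_sq_s$. Write $\lambda_{s,i}=\lambda_{x_s,i}$ and $d_{t,i}=\sum_{s\le t}\varepsilon_s\lambda_{s,i}$.

**Step 1: a polyhedron of roundings.** We want a random selection that has means $\lambda$ and keeps the partial sums close to $d$. Consider real variables $z_{t,i},D_{t,i}$ ($1\le t\le N$, $i\in[k]$) with
$$D_{t-1,i}+\varepsilon_tz_{t,i}-D_{t,i}=0\ \ (D_{0,i}:=0),\qquad-\varepsilon_t\sum_iz_{t,i}=-\varepsilon_t,\tag{4}$$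
$$0\le z_{t,i}\le\lceil\lambda_{t,i}\rceil,\qquad\lfloor d_{t,i}\rfloor\le D_{t,i}\le\lceil d_{t,i}\rceil.\tag{5}$$
The column of $D_{t,i}$ in (4) has one entry $-1$ (equation $(t,i)$) and at most one entry $+1$ (equation $(t+1,i)$, if $t<N$). The column of $z_{t,i}$ has the two entries $\varepsilon_t$ and $-\varepsilon_t$. So each column has at most one $+1$ and at most one $-1$, and by Section 4 the matrix is totally unimodular. All bounds and right-hand sides are integers, so this bounded polyhedron has integral vertices.

**Step 2: a random integer point.** The point $(\lambda,d)$ satisfies (4) and (5), so it is a convex combination of vertices. Let $(z,D)$ be the random vertex chosen with the corresponding probabilities. Then $\mathbb Ez=\lambda$ and $\mathbb ED=d$. By (4), $\sum_iz_{t,i}=1$ with nonnegative integers, so $z_{t,\cdot}$ is the indicator vector of a single index, which we call $\iota(x_t)$. By (5) it satisfies $\lceil\lambda_{t,\iota(x_t)}\rceil\ge1$, that is, $\lambda_{t,\iota(x_t)}>0$. Moreover $D_{t,i}=\sum_{s\le t}\varepsilon_sz_{s,i}$ takes values in $\{\lfloor d_{t,i}\rfloor,\lceil d_{t,i}\rceil\}$ and has mean $d_{t,i}$.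 Put $f_{t,i}=d_{t,i}-\lfloor d_{t,i}\rfloor$. If $f_{t,i}>0$, the upper value is taken with probability $f_{t,i}$, with error $1-f_{t,i}$, and the lower one with probability $1-f_{t,i}$, with error $f_{t,i}$. If $f_{t,i}=0$ there is no error. In all cases
$$|D_{t,i}-d_{t,i}|<1,\qquad\mathbb E|D_{t,i}-d_{t,i}|=2f_{t,i}(1-f_{t,i}).\tag{6}$$

**Step 3: summation by parts.** This transfers the bounds from partial sums to $Y_i$. Since $\varepsilon_s(z_{s,i}-\lambda_{s,i})$ is the increment of $D_{t,i}-d_{t,i}$ from $t=s-1$ to $t=s$, and $q_{N+1}=0$,
$$Y_i=\sum_sq_s\varepsilon_s(z_{s,i}-\lambda_{s,i})=\sum_{t=1}^N(q_t-q_{t+1})(D_{t,i}-d_{t,i}).\tag{7}$$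
The coefficients $q_t-q_{t+1}$ are nonnegative with sum $q_1=w_X$. If $w_X>0$, some coefficient is positive, and (6) gives $|Y_i|<w_X$ in every outcome. Taking expectations,
$$\mathbb E\sum_i|Y_i|\le\sum_t(q_t-q_{t+1})\cdot2\sum_if_{t,i}(1-f_{t,i}).\tag{8}$$

**Step 4: bounding the expectation.** We show that for each $t$
$$\sum_if_{t,i}(1-f_{t,i})\le\frac{m(k-m)}k.\tag{9}$$
Then (8) gives $\mathbb E\sum_i|Y_i|\le\frac{2m(k-m)}kw_X$. Some outcome is at most its mean, and that outcome satisfies the lemma.

*(a) $N\ge\lfloor k/2\rfloor$, so $m=\lfloor k/2\rfloor$.* Since $\sum_id_{t,i}=\sum_{s\le t}\varepsilon_s$ is an integer, so is $j=\sum_if_{t,i}$. By Cauchy–Schwarz $\sum_if_{t,i}^2\ge j^2/k$, hence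
$$\sum_if_{t,i}(1-f_{t,i})\le j-\frac{j^2}k=\frac{j(k-j)}k\le\frac{\lfloor k/2\rfloor\lceil k/2\rceil}k=\frac{m(k-m)}k,$$
where the integrality of $j$ is used in the last inequality.

*(b) $N<\lfloor k/2\rfloor$, so $m=N$.* Let $\delta_i=\min(f_{t,i},1-f_{t,i})$ be the distance from $d_{t,i}$ to the nearest integer. As $0$ is an integer, $\delta_i\le|d_{t,i}|$, so
$$s:=\sum_i\delta_i\le\sum_i|d_{t,i}|\le\sum_{s'\le t}\sum_i\lambda_{s',i}=t\le N .$$
Since $f_{t,i}(1-f_{t,i})=\delta_i(1-\delta_i)$, Cauchy–Schwarz gives $\sum_if_{t,i}(1-f_{t,i})\le s-\frac{s^2}k=\frac{s(k-s)}k$. This is increasing in $s$ on $[0,k/2]$, and $s\le N\le k/2$, so it is at most $N(k-N)/k$. $\blacksquare$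

**Proof of Theorem 1.** As in Section 7 we may assume $p(v_i)\ge0$. Take $\mu$ with $f(\mu)=0$ from Step 5 of Section 7, and apply Lemma B to the vectors $\lambda_x(\mu)$ and the weights $p(x)$, $x\in X$. By Step 3 of Section 7 the sets $V_i=\{v_i\}\cup\iota^{-1}(i)$ induce connected subgraphs. They form a partition of $V(G)$ with $v_i\in V_i$. By (2),
$$p(V_i)=p(v_i)+\sum_xp(x)\mathbf 1[\iota(x)=i]=f_i(\mu)+Y_i=Y_i.$$
So Lemma B gives $\sum_i|p(V_i)|\le c_{k,n}w_X$, and $|p(V_i)|<w_X$ for all $i$ if $w_X>0$. $\blacksquare$

By Section 2, the conjecture holds for every $k$. In the four-cycle, $f(\mu)=0$ at the midpoint found in Step 2 of Section 7: $f_1=1-2\cdot\frac12=0$ and $f_2=2-1-2\cdot\frac12=0$. The two ways to un-split $x$ are the first two rows of the table, each with sum $2=c_{2,4}w_X$.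

## 9. Prescribed targets, and $k$-connectivity as a necessary condition

**Proof of Corollary 3.** We shift the root weights so that the targets become $0$. Let $p'(v_i)=p(v_i)-t_i$ and $p'=p$ on $X$. Then $p'(G)=p(G)-\sum_it_i=0$, the numbers $p'(v_i)$ are all $\ge0$ or all $\le0$, and $w_X$ is unchanged. Every partition with $v_i\in V_i$ has $p'(V_i)=p(V_i)-t_i$. Apply Theorem 1 to $p'$. $\blacksquare$

With $p\equiv1$ and $t_i=n_i$ we have $p(v_i)=1\le n_i$ and $w_X=1$. Then $\bigl||V_i|-n_i\bigr|<1$ forces $|V_i|=n_i$, which is the Győri–Lovász theorem quoted in Section 1.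

**Proof of Theorem 4.** "Only if" is contained in Theorem 1. For "if", suppose $n\ge k+1$ and $G$ is not $k$-connected; we construct roots and weights for which the property fails.

Since $G$ has more than $k$ vertices, some set $Z_0$ with $|Z_0|\le k-1$ has a disconnected complement. Reserve one vertex in each of two components of $G-Z_0$. The other vertices outside $Z_0$ number $n-|Z_0|-2\ge k-1-|Z_0|$, so we can add some of them to $Z_0$ to obtain a set $Z$ with $|Z|=k-1$ that avoids the two reserved vertices. Then $V(G)\setminus Z=A\sqcup B$ with $A,B\ne\emptyset$ and no edges between $A$ and $B$: let $A$ be what remains of one of the two components, and $B$ everything else.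

Let $v_1,\dots,v_{k-1}$ be the vertices of $Z$, let $v_k\in A$ and $b\in B$, and put $p(v_k)=1$, $p(b)=-1$, and $p=0$ elsewhere. Then $p(G)=0$, all $p(v_i)\ge0$, and $w_X=1$ because $b$ is not a root. Consider any partition with $v_i\in V_i$ and $G[V_k]$ connected. The set $V_k$ avoids $Z$, since the vertices of $Z$ lie in the other parts. It contains $v_k\in A$, and there are no edges between $A$ and $B$, so $V_k\subset A$. Hence $p(V_k)=1=w_X$, and the inequality $|p(V_k)|<w_X$ fails. $\blacksquare$
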